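
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Continuity up to the boundary of all minimizers\\ of a superlinear convex integral}


\begin{abstract}
On a bounded convex domain, let $F$ be convex and superlinear, and let $\phi$ be a continuous boundary datum. It is known that $\int_\Omega F(\nabla u)$ then has a minimizer in $W^{1,1}(\Omega)$, with trace $\phi$, that is continuous on the closure of $\Omega$. Since $F$ need not be strictly convex, there may be other minimizers. We prove that all of them are continuous on the closure of $\Omega$, with a common modulus of continuity. The method is to compare an arbitrary minimizer with a whole family of dilated copies of a continuous one. Provided that one continuous minimizer exists, the result holds on domains that are star-shaped with respect to a ball, and superlinearity can be weakened to the condition that the graph of $F$ contains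 no half-line. An example shows that the half-line condition cannot be dropped.
\end{abstract}

\section{The question and the results}

Let $\Omega$ be a bounded Lipschitz open set in $\mathbb R^n$ with boundary $\Gamma$, let $F:\mathbb R^n\to\mathbb R$ be convex, and let $\phi:\Gamma\to\mathbb R$. We consider
\[
(P)\qquad \min_u\int_\Omega F(\nabla u(x))\,dx\quad\text{subject to }u\in W^{1,1}(\Omega),\ \operatorname{tr}u_{|\Gamma}=\phi ,
\]
where $\operatorname{tr}u_{|\Gamma}$ is the trace of $u$ on $\Gamma$. We write $W^{1,1}_\phi(\Omega)$ for the set of $u\in W^{1,1}(\Omega)$ with trace $\phi$, and we assume throughout that $\Omega$ is nonempty and that some $\bar u\in W^{1,1}_\phi(\Omega)$ satisfies $\int_\Omega F(\nabla\bar u)<\infty$. A function in $W^{1,1}(\Omega)$ is called continuous on $\mathrm{cl}\,\Omega$ if it agrees a.e.\ with a function continuous on $\mathrm{cl}\,\Omega$, and we then use this representative. The function $F$ is \emph{superlinear} if $F(p)/|p|\to+\infty$ as $|p|\to\infty$.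

The following existence result is our starting point.

\begin{theorem}[{\cite[Theorem 2]{BC}}]\label{thm:known}
Assume that $\Omega$ is convex, that $F$ is superlinear and convex, and that $\phi$ is continuous. Then $(P)$ has a solution in $W^{1,1}_\phi(\Omega)$ which is continuous on $\mathrm{cl}\,\Omega$.
\end{theorem}

If $F$ is strictly convex, the solution is unique, and hence continuous. Otherwise there can be many solutions. For $F(p)=\max(|p|-1,0)^2$ and $\phi=0$, the solutions are exactly the functions with zero trace and $|\nabla u|\le1$ a.e. Open Problem 1 of \cite{BC} asks whether, under the assumptions of Theorem \ref{thm:known}, \emph{every} solution is continuous on $\mathrm{cl}\,\Omega$. (In dimension $n=1$ there is nothing to ask, since functions in $W^{1,1}$ are then continuous.)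

In the example just given, the answer is clearly yes: extended by zero, each solution is $1$-Lipschitz. This suggests a general reason to expect the answer yes. At almost every point, the gradients of two solutions lie on a common flat piece of the graph of $F$ (Lemma \ref{lem:samepoint} below), and superlinearity makes each flat piece bounded. But a flat piece far from the origin can be very large, and the gradient of the known continuous solution is only known to be integrable. So it is not clear that the difference of the two gradients is controlled. We show that it is bounded wherever the two solutions differ by more than a given $\varepsilon>0$, and this is enough.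

\begin{theorem}\label{thm:A}
Under the assumptions of Theorem \ref{thm:known}, every solution of $(P)$ is continuous on $\mathrm{cl}\,\Omega$.
\end{theorem}

The idea is as follows. Let $v$ be a continuous solution and $u$ an arbitrary one. We compare $u$ with all slightly dilated copies of $v$. Where $u>v+\varepsilon$, this forces $\nabla u(x)$ to lie on a common flat piece with $\nabla v(y)$, not only for $y=x$ but for a.e.\ $y$ in a whole ball near $x$. Since $\nabla v$ is integrable, it is not large at all points of that ball, and since flat pieces are bounded, $\nabla u(x)$ is bounded. Hence $(u-v-\varepsilon)^+$ is Lipschitz. Letting $\varepsilon\to0$ gives continuity.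

The proof uses superlinearity only through Theorem \ref{thm:known} and through the condition
\begin{quote}
\textbf{(H)} the graph of $F$ contains no half-line: there are no $p,e\in\mathbb R^n$, $e\neq0$, such that $t\mapsto F(p+te)$ is affine on $[0,\infty)$.
\end{quote}
Superlinearity implies (H), since along such a half-line $F(p+te)/|p+te|$ would stay bounded above as $t\to\infty$. To measure the flat pieces, put, for $p\in\mathbb R^n$ and $R\ge0$,
\[
\Phi(p)=\Big\{q:\ F\big(\tfrac{p+q}2\big)=\tfrac{F(p)+F(q)}2\Big\},\qquad
\Lambda(R)=\sup\{|q|:\ q\in\Phi(p),\ |p|\le R\}.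
\]
Thus $\Lambda(R)$ tells how far from the origin one can get, starting in the closed ball of radius $R$, along a segment on which $F$ is affine. Lemma \ref{lem:Lambda} shows that it is finite under (H).

Recall that $\Omega$ is star-shaped with respect to $z\in\Omega$ if it contains the segment $[z,x]$ for every $x\in\Omega$.

\begin{theorem}\label{thm:B}
Let $\Omega$ be a bounded Lipschitz open set, star-shaped with respect to every point of some open ball $B\subset\Omega$. Let $F:\mathbb R^n\to\mathbb R$ be convex and satisfy \textup{(H)}. Suppose that $(P)$ has one solution $v$ that is continuous on $\mathrm{cl}\,\Omega$, and put $\omega_v(r)=\sup\{|v(x)-v(y)|: x,y\in\mathrm{cl}\,\Omega,\ |x-y|\le r\}$. Let $d=\operatorname{diam}\Omega$ and, for $s\in(0,1)$,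
\[
c(s)=\frac{\omega_v(sd)+s\|v\|_\infty}{1-s}\xrightarrow[s\to0]{}0,\qquad
R_s=\frac{\|\nabla v\|_{L^1(\Omega)}}{s^n|B|},\qquad
L_s=2\Lambda(\Lambda(R_s))<\infty .
\]
Then for every solution $u$ of $(P)$:
\begin{enumerate}
\item[\textup{(1)}] $u$ is continuous on $\mathrm{cl}\,\Omega$, and $u=v$ on $\Gamma$.
\item[\textup{(2)}] For every $s\in(0,1)$, $|\nabla u|\le\Lambda(R_s)$ and $|\nabla v|\le\Lambda(\Lambda(R_s))$ a.e.\ on $\{|u-v|>2c(s)\}$, and $(|u-v|-2c(s))^+$ is $L_s$-Lipschitz on $\mathrm{cl}\,\Omega$. Moreover, for all $x,y\in\mathrm{cl}\,\Omega$,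
\[
|(u-v)(x)-(u-v)(y)|\le\inf_{0<s<1}\{L_s|x-y|+4c(s)\},
\]
so all solutions share one modulus of continuity.
\item[\textup{(3)}] $u$ and $v$ are locally Lipschitz in the open set $\{x\in\Omega:u(x)\ne v(x)\}$. Hence all solutions coincide at every point of $\Omega$ near which $v$ is not Lipschitz.
\end{enumerate}
If moreover $F$ is superlinear, the set of solutions is a convex compact subset of $C(\mathrm{cl}\,\Omega)$.
\end{theorem}

Theorem \ref{thm:A} follows: a convex $\Omega$ is star-shaped with respect to every point of any ball $B\subset\Omega$, $F$ satisfies (H), and Theorem \ref{thm:known} provides $v$. The boundary values are the expected ones. The restriction $v_{|\Gamma}$ is the trace of $v$, so it equals $\phi$ a.e.\ on $\Gamma$, and everywhere if $\phi$ is continuous.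

Condition (H) cannot be replaced by coercivity of linear growth.

\begin{proposition}\label{prop:C}
Condition \textup{(H)} cannot be dropped in Theorem \ref{thm:B}, even for $F$ convex with $F(p)\ge|p|-\frac94$, $\Omega$ the unit ball of $\mathbb R^n$ \textup{(}$n\ge2$\textup{)}, $\phi$ Lipschitz, and $v$ Lipschitz on $\mathrm{cl}\,\Omega$. In such a setting $(P)$ can also have a solution that is discontinuous at an interior point.
\end{proposition}

Section \ref{sec:faces} compares two solutions at the same point and shows why this is not enough. Section \ref{sec:interval} explains the comparison at different points in the simplest case, on an interval. Section \ref{sec:swap} carries it out in general, Section \ref{sec:proof} proves Theorem \ref{thm:B}, and Section \ref{sec:sharp} proves Proposition \ref{prop:C}.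

\section{Flat pieces of the graph, and what they give directly}\label{sec:faces}

\subsection{Standard facts}\label{sub:facts}

Being convex and finite, $F$ is continuous and bounded below by an affine function. So for $g\in L^1(\Omega;\mathbb R^n)$ the negative part of $F(g)$ is integrable, and $\int_\Omega F(g)\in(-\infty,\infty]$ is defined. By the standing assumption, $F(\nabla u)\in L^1(\Omega)$ for every solution $u$. For real $a$ we write $a^+=\max(a,0)$ and $a^-=\max(-a,0)$.

We use the following facts on a bounded Lipschitz open set $\Omega$.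
\begin{enumerate}
\item[(T1)] The trace is linear and monotone ($f\le g$ a.e.\ implies $\operatorname{tr}f\le\operatorname{tr}g$), and $\operatorname{tr}f^+=(\operatorname{tr}f)^+$. Also $\nabla f^+=1_{\{f>0\}}\nabla f$ a.e.
\item[(T2)] If $f\in W^{1,1}(\Omega)$ is continuous on $\mathrm{cl}\,\Omega$, its trace is $f_{|\Gamma}$. If $f\in W^{1,1}(\Omega)$ vanishes a.e.\ outside a compact subset of $\Omega$, its trace is $0$.
\item[(T3)] If $f\in W^{1,1}(\Omega)$ and $\operatorname{tr}f=0$, then the extension of $f$ by $0$ is in $W^{1,1}(\mathbb R^n)$, and its gradient is $\nabla f$ extended by $0$.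
\item[(T4)] If $f\in W^{1,1}(\mathbb R^n)$ and $|\nabla f|\le L$ a.e., then $f$ has an $L$-Lipschitz representative: its mollifications are $L$-Lipschitz, and a subsequence converges to $f$ a.e.
\end{enumerate}
Combining (T3) and (T4): if $f\in W^{1,1}(\Omega)$, $\operatorname{tr}f=0$ and $|\nabla f|\le L$ a.e., then the extension of $f$ by $0$ has a representative that is $L$-Lipschitz on $\mathbb R^n$. This representative vanishes on $\mathbb R^n\setminus\mathrm{cl}\,\Omega$, hence also on $\Gamma$, because each point of $\Gamma$ is a limit of exterior points.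

\subsection{The sets $\Phi(p)$}

We have $p\in\Phi(p)$, so $\Lambda(R)\ge R$; also $q\in\Phi(p)\iff p\in\Phi(q)$, and $\Lambda$ is nondecreasing. Moreover $q\in\Phi(p)$ if and only if $F$ is affine on $[p,q]$. For the nontrivial implication, suppose that $F$ lies strictly below its chord at some point of $[p,q]$, say between $p$ and the midpoint. Then convexity between that point and $q$ puts it strictly below the chord at the midpoint, so $q\notin\Phi(p)$; the other half is symmetric.

\begin{lemma}\label{lem:Lambda}
Under \textup{(H)}, $\Lambda(R)<\infty$ for every $R\ge 0$.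
\end{lemma}

\begin{proof}
Otherwise there are $|p_k|\le R$ and $q_k\in\Phi(p_k)$ with $|q_k|\to\infty$. After passing to a subsequence, $p_k\to p$ and $e_k=(q_k-p_k)/|q_k-p_k|\to e$ with $|e|=1$. Fix $T>0$. For large $k$ we have $|q_k-p_k|\ge T$, and since $F$ is affine on $[p_k,q_k]$,
\[
F(p_k+te_k)=\big(1-\tfrac tT\big)F(p_k)+\tfrac tT\,F(p_k+Te_k),\qquad 0\le t\le T .
\]
Letting $k\to\infty$, we see that $t\mapsto F(p+te)$ is affine on $[0,T]$. As $T$ is arbitrary, this contradicts (H).
\end{proof}

\begin{lemma}\label{lem:samepoint}
If $u$ and $v$ are solutions of $(P)$, then $\nabla v(x)\in\Phi(\nabla u(x))$ for a.e.\ $x\in\Omega$.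
\end{lemma}

\begin{proof}
The function $\frac{u+v}2$ is admissible, so
\[
\int_\Omega F\Big(\frac{\nabla u+\nabla v}2\Big)\ge\min(P)=\int_\Omega\frac{F(\nabla u)+F(\nabla v)}2 .
\]
By convexity the integrands satisfy the reverse inequality pointwise, and the right-hand side is finite, so they are equal a.e.
\end{proof}

\subsection{How far this goes}\label{sub:howfar}

Let $u,v$ be solutions. Lemma \ref{lem:samepoint} settles two cases at once. If (H) holds and $v$ is Lipschitz, then $\nabla v$ is bounded, hence $|\nabla u|\le\Lambda(\|\nabla v\|_\infty)<\infty$ a.e. If the sets $\Phi(p)$ have diameters bounded by a constant $M$, then $|\nabla u-\nabla v|\le M$ a.e. In both cases $u-v$ has zero trace and bounded gradient. By (T3) and (T4) it is Lipschitz and vanishes on $\Gamma$, so $u$ is continuous on $\mathrm{cl}\,\Omega$ if $v$ is.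

In general $\nabla v$ may be unbounded, and $\Lambda(|\nabla v(x)|)$ may be far larger than $|\nabla v(x)|$.

\begin{example}
Let $0=a_0<a_1<a_2<\cdots\to\infty$, let $f:[0,\infty)\to\mathbb R$ be continuous with $f'=k+1$ on $(a_k,a_{k+1})$, and let $F(p)=f(|p|)$. Then $F$ is convex and superlinear. If $p,q$ are not on one ray from $0$, then $|\frac{p+q}2|<\frac{|p|+|q|}2$; since $f$ is strictly increasing and convex, $q\notin\Phi(p)$. So $F$ is affine on $[p,q]$ only if $p$ and $q$ are on one such ray and $f$ is affine between $|p|$ and $|q|$. Hence $\Lambda(R)=a_{k+1}$ for $a_k\le R<a_{k+1}$, and $\Lambda$ can grow as fast as we like.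
\end{example}

So if $|\nabla v(x)|$ is large, Lemma \ref{lem:samepoint} alone gives no useful bound on $\nabla u(x)$. What helps is that $\nabla v$, being integrable, cannot be large at all points near $x$. We therefore want a relation between $\nabla u(x)$ and $\nabla v(y)$ for $y\ne x$.

\section{The idea on an interval}\label{sec:interval}

This section is only an illustration; the proof of Theorem \ref{thm:B} does not depend on it.

Let $n=1$, $\Omega=(0,1)$, and let $u,v$ be solutions for some $F$ satisfying (H). To keep away from the boundary, suppose in this section that $u\le v$ on $[0,\tau]\cup[1-\tau,1]$ for some $\tau\in(0,\frac12)$. Put $c=\omega_v(\tau)$. We bound $u'$ on $\{u>v+2c\}$ without any information on $v'(x)$.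

Fix $|h|\le\tau$ and let $V(x)=v(x+h)$ for $x\in[\tau,1-\tau]$, so that $|V-v|\le c$. Let $D=\{x\in(\tau,1-\tau):u(x)>V(x)+c\}$. If $u(x)>v(x)+2c$, then $x\in(\tau,1-\tau)$ and $v(x)+2c\ge V(x)+c$, so $x\in D$. At $\tau$ and $1-\tau$ we have $u\le v\le V+c$; hence the graphs of $u$ and $V+c$ meet at both ends of each component $(a,b)$ of $D$.

Move both functions halfway toward each other. On $(a,b)$ replace $u$ by $\frac12(u+V+c)$, and on $(a+h,b+h)$ replace $v(y)$ by $\frac12\big(v(y)+u(y-h)-c\big)$. The new functions are admissible, because the values at the ends of the intervals match. The point is that $v$ is modified on a \emph{different} interval, the translate by $h$. The integrand does not depend on $x$, so minimality of $u$ and of $v$ gives, after a translation in the second case,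
\[
\int_a^bF(u')\le\int_a^bF\Big(\frac{u'+V'}2\Big),\qquad
\int_a^bF(V')\le\int_a^bF\Big(\frac{u'+V'}2\Big).
\]
Averaging and using convexity as in Lemma \ref{lem:samepoint}, we find $u'(x)\in\Phi(v'(x+h))$ for a.e.\ $x\in(a,b)$, and hence for a.e.\ $x\in D$. (A complete exchange of the two pieces would give only $\int_a^bF(u')=\int_a^bF(V')$; the halfway move is what yields pointwise information.)

Now vary $h$. By Fubini's theorem, for a.e.\ $x$ with $u(x)>v(x)+2c$, the relation $u'(x)\in\Phi(v'(x+h))$ holds for a.e.\ $h\in(-\tau,\tau)$. The mean of $|v'(x+h)|$ over these $h$ is at most $R=\|v'\|_{L^1}/(2\tau)$, so $|v'(x+h)|\le R$ on a set of $h$ of positive measure. At least one such $h$ also satisfies the relation, and so $|u'(x)|\le\Lambda(R)$.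

In the general proof we must remove the assumption that $u\le v$ near the boundary. No translation maps $\mathrm{cl}\,\Omega$ into $\Omega$, but homotheties with center in $B$ and ratio $1-s<1$ do. They form a family with as many parameters as there are dimensions, namely the center $z\in B$, so averaging over them is still possible. The dilated function is divided by the ratio $1-s$, so that its gradients are those of $v$ and the energies can be compared.

\section{The comparison with dilated copies}\label{sec:swap}

From now on $\Omega,B,F,v$ are as in Theorem \ref{thm:B}. For $s\in(0,1)$ and $z\in B$ let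
\[
T(x)=T_{s,z}(x)=(1-s)x+sz .
\]
Then $T(\mathrm{cl}\,\Omega)\subset\Omega$. Indeed, let $x\in\mathrm{cl}\,\Omega$ and $\Omega\ni x_k\to x$. Then $T(x)=(1-s)x_k+sz_k$ with $z_k=z+\frac{1-s}s(x-x_k)$. Since $B$ is open, $z_k\in B$ for large $k$, and star-shapedness with respect to $z_k$ gives $T(x)\in\Omega$.

On the neighborhood $T^{-1}(\Omega)$ of $\mathrm{cl}\,\Omega$ define
\[
V(x)=V_{s,z}(x)=\frac1{1-s}\,v(T(x)),\qquad\text{so that}\qquad \nabla V(x)=\nabla v(T(x)).
\]
The change of variables $y=T(x)$ shows that $V\in W^{1,1}(\Omega)$ and $F(\nabla V)\in L^1(\Omega)$. Since $|T(x)-x|=s|z-x|\le sd$,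
\begin{equation}\label{eq:Vv}
|V(x)-v(x)|=\frac{|v(Tx)-(1-s)v(x)|}{1-s}\le\frac{|v(Tx)-v(x)|+s|v(x)|}{1-s}\le c(s),\qquad x\in\mathrm{cl}\,\Omega .
\end{equation}
Here the continuity of $v$ is used: it makes $c(s)$ small for small $s$.

\begin{lemma}\label{lem:swap}
Let $u$ be a solution of $(P)$, $s\in(0,1)$ and $z\in B$. For a.e.\ $x\in\Omega$ with $u(x)>v(x)+2c(s)$,
\[
\nabla u(x)\in\Phi\big(\nabla v((1-s)x+sz)\big).
\]
\end{lemma}

\begin{proof}
Write $c=c(s)$ and put
\[
\psi=(u-V-c)^+\in W^{1,1}(\Omega),\qquad D=\{x\in\Omega:u>V+c\},\qquad m=\frac{\nabla u+\nabla V}2 .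
\]
Then $\nabla\psi=(\nabla u-\nabla V)1_D$ a.e. By \eqref{eq:Vv}, $V+c\ge v$, so $0\le\psi\le(u-v)^+$. The right-hand side has zero trace by (T1), hence $\operatorname{tr}\psi=0$. Also by \eqref{eq:Vv}, $V+c\le v+2c$, so $\{u>v+2c\}\subset D$. It therefore suffices to show that $\nabla u\in\Phi(\nabla V)$ a.e.\ on $D$. Note that $F(m)\in L^1(\Omega)$: it is at most $\frac12(F(\nabla u)+F(\nabla V))$ and at least an affine function of $m\in L^1$.

\emph{Lowering $u$.} The function $u-\frac12\psi$ is admissible. Its gradient is $\nabla u-\frac12(\nabla u-\nabla V)=m$ on $D$ and $\nabla u$ off $D$. Minimality of $u$, after cancellation of the finite integral over $\Omega\setminus D$, gives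
\begin{equation}\label{eq:lower}
\int_DF(\nabla u)\le\int_DF(m).
\end{equation}

\emph{Raising $v$.} Let $\tilde\psi\in W^{1,1}(\mathbb R^n)$ be the extension of $\psi$ by $0$, see (T3). The function $\tilde\psi\circ T^{-1}\in W^{1,1}(\mathbb R^n)$ vanishes outside $T(\mathrm{cl}\,\Omega)$, which is a compact subset of $\Omega$. By (T2) its restriction to $\Omega$ has zero trace, so
\[
v_1=v+\frac{1-s}2\,\tilde\psi\circ T^{-1}
\]
is admissible. Its gradient is $\nabla v$ a.e.\ outside $T(D)$. At a.e.\ $y=T(x)$ with $x\in D$, the factor $\frac1{1-s}$ produced by $T^{-1}$ cancels, and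
\[
\nabla v_1(y)=\nabla v(Tx)+\tfrac12\nabla\psi(x)=\nabla V(x)+\tfrac12\big(\nabla u(x)-\nabla V(x)\big)=m(x).
\]
Minimality of $v$, again after cancellation, gives $\int_{T(D)}F(\nabla v)\le\int_{T(D)}F(\nabla v_1)$. The change of variables $y=T(x)$ produces the same factor $(1-s)^n$ on both sides, so
\begin{equation}\label{eq:raise}
\int_DF(\nabla V)\le\int_DF(m).
\end{equation}

Averaging \eqref{eq:lower} and \eqref{eq:raise}, we obtain
\[
\int_D\Big[\frac{F(\nabla u)+F(\nabla V)}2-F\Big(\frac{\nabla u+\nabla V}2\Big)\Big]\le0 .
\]
The integrand is nonnegative by convexity. Hence it vanishes a.e.\ on $D$.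
\end{proof}

\section{Proof of Theorem \ref{thm:B}}\label{sec:proof}

The freedom in $z$ now turns Lemma \ref{lem:swap} into a gradient bound.

\begin{proposition}\label{prop:grad}
Let $u$ be a solution of $(P)$ and $s\in(0,1)$. Then $|\nabla u|\le\Lambda(R_s)$ and $|\nabla v|\le\Lambda(\Lambda(R_s))$ a.e.\ on $\{|u-v|>2c(s)\}$.
\end{proposition}

\begin{proof}
Fix Borel representatives of $u,\nabla u,\nabla v$, and let $A=\{x\in\Omega:u(x)>v(x)+2c(s)\}$. The set
\[
N=\big\{(x,z)\in A\times B:\ \nabla u(x)\notin\Phi\big(\nabla v((1-s)x+sz)\big)\big\}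
\]
is measurable, because $(p,q)\mapsto\frac{F(p)+F(q)}2-F(\frac{p+q}2)$ is continuous. By Lemma \ref{lem:swap}, for each $z\in B$ the section $\{x:(x,z)\in N\}$ is a null set. By Fubini's theorem, for a.e.\ $x\in A$,
\begin{equation}\label{eq:az}
\nabla u(x)\in\Phi\big(\nabla v((1-s)x+sz)\big)\qquad\text{for a.e. }z\in B.
\end{equation}
For every $x\in A$, star-shapedness gives $(1-s)x+sB\subset\Omega$, so
\[
\frac1{|B|}\int_B|\nabla v((1-s)x+sz)|\,dz=\frac1{s^n|B|}\int_{(1-s)x+sB}|\nabla v(y)|\,dy\le R_s .
\]
Therefore $|\nabla v((1-s)x+sz)|\le R_s$ for a set of $z\in B$ of positive measure. For a.e.\ $x\in A$ we can choose such a $z$ for which the relation in \eqref{eq:az} also holds, and then $|\nabla u(x)|\le\Lambda(R_s)$. Lemma \ref{lem:samepoint} gives $\nabla v(x)\in\Phi(\nabla u(x))$ a.e., hence $|\nabla v|\le\Lambda(\Lambda(R_s))$ a.e.\ on $A$.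

For the set $\{v>u+2c(s)\}$, apply what has been proved to $\check F(p)=F(-p)$ and the boundary datum $-\phi$. The functions $-u$ and $-v$ solve this problem, $-v$ is continuous, and $\check F$ satisfies (H). Since $\check F$ is affine on $[p,q]$ if and only if $F$ is affine on $[-p,-q]$, the function $\Lambda$ is unchanged. So are $c(s)$ and $R_s$, which depend on $v$ only through $\omega_v$, $|v|$ and $|\nabla v|$.
\end{proof}

Both bounds are finite by Lemma \ref{lem:Lambda}; this is where (H) enters. The averaging is also where the whole ball of centers is used in an essential way: a single center gives at most one homothety for each $s$, and nothing to average over.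

\begin{proof}[Proof of Theorem \ref{thm:B}, parts \textup{(1)}--\textup{(3)}]
Let $u$ be a solution and $w=u-v$, so $\operatorname{tr}w=0$. For $s\in(0,1)$ put
\[
h_s=(w-2c(s))^+-(w+2c(s))^- .
\]
Thus $h_s$ shrinks $w$ toward $0$ by $2c(s)$ and vanishes where $|w|\le2c(s)$. In particular
\begin{equation}\label{eq:soft}
|w-h_s|\le2c(s),\qquad |h_s|=(|w|-2c(s))^+,\qquad \nabla h_s=(\nabla u-\nabla v)1_{\{|w|>2c(s)\}}\quad\text{a.e.}
\end{equation}
By Proposition \ref{prop:grad} and $\Lambda(R)\ge R$, $|\nabla h_s|\le\Lambda(R_s)+\Lambda(\Lambda(R_s))\le L_s$ a.e. Since $0\le(w-2c(s))^+\le w^+$ and $0\le(w+2c(s))^-\le w^-$, we have $\operatorname{tr}h_s=0$ by (T1). By (T3) and (T4), as combined in Section \ref{sub:facts}, the extension of $h_s$ by $0$ has an $L_s$-Lipschitz representative $\tilde h_s$ on $\mathbb R^n$, and $\tilde h_s=0$ on $\Gamma$.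

By \eqref{eq:soft}, $|\tilde h_s-\tilde h_{s'}|\le2c(s)+2c(s')$ a.e.\ on $\mathbb R^n$, hence everywhere by continuity. As $c(s)\to0$, $\tilde h_s$ converges uniformly as $s\to0$ to a continuous function, which equals $w$ a.e.\ in $\Omega$ and vanishes on $\Gamma$. So $u=v+w$ is continuous on $\mathrm{cl}\,\Omega$ and equal to $v$ on $\Gamma$. This is (1). From now on $u$ and $w$ denote the continuous representatives; \eqref{eq:soft} then gives $|w-\tilde h_s|\le2c(s)$ and $|\tilde h_s|=(|w|-2c(s))^+$ everywhere on $\mathrm{cl}\,\Omega$.

The gradient bounds in (2) are Proposition \ref{prop:grad}. The function $(|w|-2c(s))^+=|\tilde h_s|$ is $L_s$-Lipschitz because $\tilde h_s$ is. For $x,y\in\mathrm{cl}\,\Omega$,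
\[
|w(x)-w(y)|\le|\tilde h_s(x)-\tilde h_s(y)|+4c(s)\le L_s|x-y|+4c(s).
\]
The infimum over $s$ does not depend on $u$, and it tends to $0$ as $|x-y|\to0$: first choose $s$, then $|x-y|$ small. Adding $\omega_v(|x-y|)$ gives a modulus of continuity for $u=v+w$ that does not depend on $u$. This proves (2).

For (3), let $Q$ be a closed ball contained in the open set $\{x\in\Omega:w(x)\ne0\}$. By compactness $|w|\ge\delta$ on $Q$ for some $\delta>0$. Choose $s$ with $2c(s)<\delta$. By (2), $\nabla u$ and $\nabla v$ are bounded a.e.\ on $Q$, and since $Q$ is convex and $u,v$ are continuous, $u$ and $v$ are Lipschitz on $Q$. If $v$ is Lipschitz in no neighborhood of $x\in\Omega$, it follows that $u(x)=v(x)$. As $u$ was arbitrary, all solutions coincide at $x$.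
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}, compactness]
Let $F$ be superlinear. The solution set $S$ is convex, because the energy is convex and $W^{1,1}_\phi(\Omega)$ is an affine space. By (2), $S$ is equicontinuous. It is bounded in $C(\mathrm{cl}\,\Omega)$: for $x\in\mathrm{cl}\,\Omega$ and any $y\in\Gamma$, (1) and (2) give $|(u-v)(x)|=|(u-v)(x)-(u-v)(y)|\le L_sd+4c(s)$ with, say, $s=\frac12$. By Ascoli's theorem it remains to show that $S$ is closed.

Let $u_k\in S$ and $u_k\to u$ uniformly on $\mathrm{cl}\,\Omega$. Superlinearity gives a constant $C_0\ge0$ with $F\ge-C_0$ and, for each $M>0$, a constant $C_M\ge 0$ with $F(p)\ge M|p|-C_M$. For measurable $E\subset\Omega$ we have $\int_EF(\nabla u_k)\le\min(P)+C_0|\Omega|$, hence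
\[
\int_E|\nabla u_k|\le\frac{\min(P)+C_0|\Omega|}M+\frac{C_M}M|E| .
\]
So $(\nabla u_k)$ is bounded in $L^1$ and equi-integrable: given $\varepsilon>0$, first choose $M$ large, then $|E|$ small. By the Dunford--Pettis theorem a subsequence converges weakly in $L^1$. Passing to the limit in $\int_\Omega u_k\,\partial_i\eta=-\int_\Omega\partial_iu_k\,\eta$ for $\eta\in C_c^\infty(\Omega)$ shows that the limit is $\nabla u$; thus $u\in W^{1,1}(\Omega)$. On $\Gamma$ we have $u=\lim u_k=v$, so $\operatorname{tr}u=\operatorname{tr}v=\phi$ by (T2). Finally, $g\mapsto\int_\Omega F(g)$ is convex on $L^1(\Omega;\mathbb R^n)$. It is lower semicontinuous for the norm, by Fatou's lemma applied to $F(g)+C_0\ge0$ along a.e.\ convergent subsequences, and therefore weakly lower semicontinuous. Hence $\int_\Omega F(\nabla u)\le\min(P)$, and $u\in S$.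
\end{proof}

\section{A half-line in the graph: proof of Proposition \ref{prop:C}}\label{sec:sharp}

If $F$ is linear on a convex cone, then all functions with given trace and gradients in that cone have the same energy, since $\int_\Omega\nabla f$ depends only on the trace of $f$. Penalizing gradients outside the cone makes all of them minimizers. The cone chosen below contains the gradients of a nonconstant function homogeneous of degree $0$, which is discontinuous at the origin.

\begin{proof}[Proof of Proposition \ref{prop:C}]
Write $x=(x_1,x')\in\mathbb R\times\mathbb R^{n-1}$ with $n\ge2$. Let $\Omega$ be the unit ball, $K=\{p:p_1\ge|p'|\}$, a closed convex cone, and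
\[
F(p)=\operatorname{dist}(p,K)^2+2p_1 .
\]
The distance to a convex set is convex and nonnegative, so its square is convex, and $F$ is convex and finite. Condition (H) fails, because $F(p)=2p_1$ on $K$.

\emph{Lower bound.} Let $k$ be the projection of $p$ on $K$ and $\delta=|p-k|$. Then $p_1\ge k_1-\delta$, and $|k|\le\sqrt2\,k_1$ since $|k'|\le k_1$. As $\delta^2-2\delta\ge\delta-\frac94$, which is $(\delta-\frac32)^2\ge0$,
\[
F(p)\ge\delta^2+2k_1-2\delta\ge\sqrt2\,|k|+\delta^2-2\delta\ge|k|+\delta-\tfrac94\ge|p|-\tfrac94 .
\]

\emph{The two functions.} Let $\chi(t)=\max(-1,\min(1,t))$ and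
\[
v(x)=\chi\Big(\frac{x_1}{\max(|x'|,\frac12)}\Big),\qquad
u(x)=\chi\Big(\frac{x_1}{|x'|}\Big)\ (x'\ne0),\qquad u(x_1,0)=\operatorname{sign}x_1 .
\]
The function $v$ is Lipschitz on $\mathrm{cl}\,\Omega$, because $x_1$ and $1/\max(|x'|,\frac12)$ are bounded and Lipschitz there. The function $u$ is bounded. It is locally Lipschitz off the origin: this is clear where $x'\ne0$, and near a point $(x_1,0)$ with $x_1\ne0$ it is constant. Moreover $u$ and $v$ agree outside the cylinder $\{|x_1|<\frac12,\ |x'|<\frac12\}$. For $|x'|\ge\frac12$ this is obvious, and if $|x'|<\frac12\le|x_1|$, then both equal $\operatorname{sign}x_1$. The closure of the cylinder lies in $\Omega$.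

\emph{$u\in W^{1,1}(\Omega)$.} We have $\nabla u=0$ on $\{|x_1|>|x'|\}$, and
\[
\nabla u=\Big(\frac1{|x'|},\,-\frac{x_1x'}{|x'|^3}\Big)\qquad\text{on }\{|x_1|<|x'|\}.
\]
On the latter set $|x|\le\sqrt2\,|x'|$, so $|\nabla u|\le\sqrt2/|x'|\le2/|x|$. As $n\ge2$, this is integrable on $\Omega$. The origin is removable: let $\eta\in C_c^\infty(\Omega)$, and let $\zeta_r$ be a smooth cutoff, equal to $0$ for $|x|\le r$ and to $1$ for $|x|\ge2r$, with $0\le\zeta_r\le1$ and $|\nabla\zeta_r|\le C/r$. In $\int_\Omega u\,\partial_i(\zeta_r\eta)=-\int_\Omega\partial_iu\,\zeta_r\eta$, the term containing $\partial_i\zeta_r$ is $O(r^{n-1})$ and tends to $0$ as $r\to0$; the other terms converge by dominated convergence. Hence the a.e.\ gradient above is the weak gradient of $u$ on $\Omega$.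

\emph{Gradients in $K$ and equal traces.} We have $\nabla u\in K$ a.e., because $0\in K$ and $|x_1|/|x'|^2\le1/|x'|$ on $\{|x_1|<|x'|\}$. Also $\nabla v\in K$ a.e.: for $|x'|>\frac12$ we have $v=u$, and for $|x'|<\frac12$ we have $v=\chi(2x_1)$, with gradient $0$ or $(2,0)$ a.e. Since $u-v$ vanishes outside a compact subset of $\Omega$, $u$ and $v$ have the same trace $\phi=v_{|\Gamma}$ by (T2), and $\phi$ is Lipschitz. The standing assumption holds, since $\nabla v$ is bounded.

\emph{Minimality.} If $f\in W^{1,1}_\phi(\Omega)$, then by (T3) $f-v$ extended by $0$ is in $W^{1,1}(\mathbb R^n)$ with compact support, so $\int_\Omega\partial_1f=\int_\Omega\partial_1v$. Therefore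
\[
\int_\Omega F(\nabla f)=\int_\Omega\operatorname{dist}(\nabla f,K)^2+2\int_\Omega\partial_1v\ \ge\ 2\int_\Omega\partial_1v,
\]
with equality for $f=u$ and $f=v$. So both are solutions of $(P)$, and $v$ is Lipschitz on $\mathrm{cl}\,\Omega$. But $u=1$ on the open cone $\{x_1>|x'|\}$ and $u=-1$ on $\{x_1<-|x'|\}$, so no representative of $u$ is continuous at the interior point $0$. All hypotheses of Theorem \ref{thm:B} other than (H) hold, and its conclusion fails.
\end{proof}

\begin{remark}
In this example $v$ is Lipschitz, and it is the first argument of Section \ref{sub:howfar} that breaks down: here $K\subset\Phi(p)$ for $p\in K$, in particular for $p=0$, so $\Lambda(R)=\infty$ for every $R\ge0$, and a bounded $\nabla v$ gives no bound on $\nabla u$.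
\end{remark}

\begin{thebibliography}{1}
\bibitem{BC}
\emph{Boundary continuity of solutions to a basic problem in the calculus of variations},
\url{http://perso.math.univ-toulouse.fr/pbousque/files/2012/04/Bousquet-AdvCV-2010.pdf}.
\end{thebibliography}

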